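# Connected Julia sets of dimension at most one

## 1. An expanding Julia set with one tangent line

Let $f:\widehat{\mathbb C}\to\widehat{\mathbb C}$ be a rational map of degree at least $2$. Its Fatou set is the largest open set at all of whose points the iterates $f^n$ are equicontinuous (equivalently, near which they form a normal family), and its Julia set $J$ is the complement. Two Julia sets can be found by hand.

For $f(z)=z^2$ the iterates tend to $0$ inside the unit circle and to $\infty$ outside. A point of the unit circle has neighbors of both kinds, so $J$ is the unit circle.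

For $f(z)=z^2-2$ write $z=w+1/w$. Then $f(z)=w^2+1/w^2$. If $z\notin[-2,2]$ we may take $|w|>1$, so $f^n(z)=w^{2^n}+w^{-2^n}\to\infty$, locally uniformly. Points of $[-2,2]$ stay in $[-2,2]$, and each has escaping points arbitrarily near. So $J=[-2,2]$.

These two sets have Hausdorff dimension $1$ and are as smooth as one could wish. The question treated here, posed in "Open Problems Session", is whether this is forced: *if a Julia set is connected and its Hausdorff dimension is not larger than $1$, must it be a real-analytic arc?* A *generalized circle* is a circle, or a line together with $\infty$. The other term needs a precise meaning.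

**Definition (analytic arc).** An analytic arc is a subset of $\widehat{\mathbb C}$ of one of two forms:

(a) $\gamma([0,1])$, where $\gamma$ is an injective real-analytic map with nonvanishing derivative, defined on an open interval containing $[0,1]$;

(b) $\gamma(\mathbb R/\mathbb Z)$, for an injective real-analytic map $\gamma$ with nonvanishing derivative.

Analyticity and derivatives are taken in local coordinates on $\widehat{\mathbb C}$. A segment of a generalized circle has form (a), and a generalized circle has form (b).

If $J=\widehat{\mathbb C}$ the dimension is $2$ and there is nothing to ask. So **from now on** $J\ne\widehat{\mathbb C}$, and after a Möbius conjugation $\infty\notin J$; fix $R$ with $J\subset\{|z|<R\}$. Möbius maps are bi-Lipschitz for the spherical metric, which is comparable to the Euclidean one on bounded sets, so this changes no dimension and no statement about finiteness of length. $D(a,r)$ is an open Euclidean disc and $\mathcal H^1$ is one-dimensional Hausdorff measure. We use these textbook facts.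

* **(J1)** $J$ is compact, perfect and uncountable, and $f^{-1}(J)=J=f(J)$. The iterates of $f$ have the same Julia set.
* **(J2)** Repelling periodic points lie in $J$. For $a\in J$ the set $\bigcup_{k\ge1}f^{-k}(a)$ is dense in $J$.
* **(J3)** If $V$ is open and meets $J$, then $f^q(V\cap J)=J$ for some $q\ge 1$.
* **(J4)** Each $f^q$ is holomorphic near the compact set $J$, because $f^q(J)=J\not\ni\infty$. So $f^q|_J$ is locally Lipschitz, and by compactness Lipschitz.
* **(K)** (Koebe) If $G$ is univalent on $D(a,s)$, then $G(D(a,s))\supset D\big(G(a),\tfrac14 s|G'(a)|\big)$, and with $t=|z-a|/s<1$,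
$$\frac{|G'(a)|\,|z-a|}{(1+t)^2}\le|G(z)-G(a)|\le\frac{|G'(a)|\,|z-a|}{(1-t)^2}.\tag{1}$$

We begin with a case in which everything is easy. Two words are needed. The map $f$ is *uniformly expanding* on a compact set $\Lambda\subset J$ with $f(\Lambda)\subset\Lambda$ if there are $c>0$, $\lambda>1$ with $|(f^n)'|\ge c\lambda^n$ on $\Lambda$ for all $n\ge1$; for $z^2$ on the unit circle, $|(f^n)'|=2^n$. A point $x\in J$ is *flat* if there is a line $\ell\ni x$ such that for every $\varepsilon>0$ and all sufficiently small $r$,
$$\operatorname{dist}(z,\ell)\le\varepsilon r\ \ (z\in J\cap D(x,r)),\qquad \operatorname{dist}(z,J)\le\varepsilon r\ \ (z\in\ell\cap D(x,r)).$$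
Every point of the unit circle is flat. In $[-2,2]$ every point of $(-2,2)$ is flat, but $2$ is not: the first condition forces $\ell=\mathbb R$, and $2+r/2$ is at distance $r/2$ from $J$.

**Proposition 3 (the easy case; numbered after the two lemmas it uses).** If $f$ is uniformly expanding on $J$ and $J$ has at least one flat point, then $J$ is connected and is an analytic arc of form (b).

The proof is a magnifying glass: inverse branches of $f^n$ copy a piece of $J$ of fixed size to a tiny piece near the flat point. The tiny piece is almost straight, and conformal maps have limits, so the original piece is a conformal image of a straight piece. Two lemmas carry this, and both will be used again in general.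

**Definition (types of points).** A point $w\in J$ is an *interior point* if there is an injective holomorphic $\sigma$ on some $D(0,\varepsilon)$ with $\sigma(0)=w$ and $J\cap\sigma(D(0,\varepsilon))=\sigma((-\varepsilon,\varepsilon))$. It is an *endpoint* if instead $J\cap\sigma(D(0,\varepsilon))=\sigma([0,\varepsilon))$.

For $[-2,2]$ the endpoints are $\pm2$. No point has both types: an endpoint has arbitrarily small neighborhoods $A$ in $J$ with $A\setminus\{w\}$ connected, while at an interior point $A\setminus\{w\}$ is disconnected for every small neighborhood $A$.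

**Lemma 1 (from charts to arcs).** If every point of $J$ is an interior point or an endpoint, then $J$ is connected and is an analytic arc: of form (b) if there is no endpoint; otherwise of form (a), and then the endpoints of $J$ are the two ends of the arc.

*Proof.* **Step 1: connectedness.** We show that $J$ is homeomorphic to a circle or an interval. By hypothesis $J$ is a compact $1$-manifold with boundary, so it has finitely many components, each open in $J$. Let $J_1$ be one of them, $J_1=V\cap J$ with $V$ open. By (J3), $J=f^q(J_1)$ for some $q$, and a continuous image of a connected set is connected. So $J$ is connected, and it is homeomorphic to a circle (no endpoints) or to a closed interval whose ends are the endpoints of $J$.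

**Step 2: analytic parametrization.** We parametrize by arclength. In a chart put $s(t)=\int_0^t|\sigma'|$. Since $|\sigma'(t)|=(\sigma'(t)\overline{\sigma'(t)})^{1/2}$ is real-analytic and positive for real $t$, so is $s'$; hence $\sigma\circ s^{-1}$ is a real-analytic unit speed parametrization. By compactness finitely many arcs of finite length cover $J$, so $J$ has finite length $\ell$ and an injective arclength parametrization $\gamma$ on $\mathbb R/\ell\mathbb Z$ or $[0,\ell]$. Near each parameter, $\gamma$ and a map $\sigma\circ s^{-1}$ are injective arclength parametrizations of the same small arc, so they differ by a translation and possibly a reversal of the parameter. Hence $\gamma$ is real-analytic with $|\gamma'|=1$.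

**Step 3: past the ends.** Form (a) requires an extension. In the interval case, $\sigma\circ s^{-1}$ on small $s<0$ extends $\gamma$ analytically past each end. A short extension is injective and avoids $J$, because $\sigma$ is injective and $J$ is exactly $\sigma([0,\varepsilon))$ near the endpoint. Short extensions at the two distinct ends are disjoint. After an affine change of parameter, $J$ has form (a) or (b). $\square$

**Lemma 2 (blow-up).** Let $a>0$. For $m\ge1$ let $z_m\in J$, let $g_m$ be univalent on $D(z_m,a)$ with $f^{n_m}\circ g_m=\mathrm{id}$ for some $n_m\ge1$, and put $e_m=g_m(z_m)\in J$, $R_m=2a|g_m'(z_m)|$. Suppose there are lines $\ell_m\ni e_m$ and $\varepsilon_m\to0$ with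
$$\operatorname{dist}(z,\ell_m)\le\varepsilon_mR_m\ \ (z\in J\cap D(e_m,R_m)),\qquad \operatorname{dist}(z,J)\le\varepsilon_mR_m\ \ (z\in\ell_m\cap D(e_m,R_m)).\tag{2}$$
Then there are $z_*\in J$, a neighborhood $W$ of $z_*$ and a conformal map $\varphi$ of $W$ onto a disc $D(0,\varepsilon)$ with $\varphi(z_*)=0$ and $\varphi(J\cap W)=(-\varepsilon,\varepsilon)$.

*Proof.* **Step 1: a limit map.** We rescale to get normalized univalent maps. Write $\ell_m=e_m+e^{i\theta_m}\mathbb R$ and
$$T_m(\zeta)=e^{-i\theta_m}\,\frac{g_m(z_m+\zeta)-e_m}{|g_m'(z_m)|},\qquad|\zeta|<a.$$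
These are univalent with $T_m(0)=0$, $|T_m'(0)|=1$. By (K) they are normal; pass to a subsequence with $z_m\to z_*\in J$ and $T_m\to T$ locally uniformly. As $|T'(0)|=1$, $T$ is univalent by Hurwitz.

**Step 2: $J$ goes into the real line.** We use the first half of (2). By (1) with $t\le\frac12$, $g_m(D(z_m,a/2))\subset D(e_m,R_m)$. Let $z\in J\cap D(z_*,a/2)$. For large $m$, $|z-z_m|<a/2$. Moreover $f^{n_m}(g_m(z))=z\in J$, so $g_m(z)\in J$ by (J1). So $g_m(z)\in J\cap D(e_m,R_m)$, and its distance to $\ell_m$ is at most $\varepsilon_mR_m$. Dividing by $|g_m'(z_m)|$, $|\operatorname{Im}T_m(z-z_m)|\le2a\varepsilon_m$. In the limit $T(z-z_*)\in\mathbb R$.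

**Step 3: $J$ fills the real line.** We use the second half. Let $t\in\mathbb R$, $|t|<a/16$. The point $e_m+e^{i\theta_m}|g_m'(z_m)|t$ lies in $\ell_m\cap D(e_m,R_m)$, so some $p_m\in J$ is within $\varepsilon_mR_m$ of it. Then $e^{-i\theta_m}(p_m-e_m)/|g_m'(z_m)|$ is within $2a\varepsilon_m$ of $t$, so for large $m$ it lies in $D(0,a/8)$, and $D(0,a/8)\subset T_m(D(0,a/2))$ by (K). Hence $p_m=g_m(z_m+\zeta_m)$ with $|\zeta_m|<a/2$, $z_m+\zeta_m=f^{n_m}(p_m)\in J$, and $T_m(\zeta_m)\to t$. A limit point $\zeta$ of $(\zeta_m)$ has $|\zeta|\le a/2$, $T(\zeta)=t$ and $z_*+\zeta\in J$.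

**Step 4: the chart.** Put $\varepsilon=a/16$, $W=z_*+T^{-1}(D(0,\varepsilon))$, $\varphi(z)=T(z-z_*)$. By (K) for $T$, $D(0,\varepsilon)\subset D(0,a/8)\subset T(D(0,a/2))$, so $\varphi$ maps $W\subset D(z_*,a/2)$ conformally onto $D(0,\varepsilon)$. Step 2 gives $\varphi(J\cap W)\subset(-\varepsilon,\varepsilon)$. Step 3 and the injectivity of $T$ give the reverse inclusion. $\square$

*Proof of Proposition 3.* **Step 1: inverse branches of fixed size at every point.** Choose $p$ with $|(f^p)'|\ge4$ on $J$ and put $F=f^p$. Since $F'\ne0$ on $J$, compactness gives $\delta>0$ such that $F$ is holomorphic and univalent on $D(x,\delta)$ for every $x\in J$. By (K), $F(D(x,\delta))\supset D(F(x),\tfrac14\delta|F'(x)|)\supset D(F(x),\delta)$. So there is a univalent $h_x:D(F(x),\delta)\to D(x,\delta)$ with $F\circ h_x=\mathrm{id}$ and $h_x(F(x))=x$. Then $g_m=h_x\circ h_{F(x)}\circ\dots\circ h_{F^{m-1}(x)}$ is univalent on $D(F^m(x),\delta)$, with $F^m\circ g_m=\mathrm{id}$, $g_m(F^m(x))=x$ and $|g_m'(F^m(x))|\le4^{-m}$.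

**Step 2: magnify.** Take $x$ flat, with line $\ell$. Lemma 2 applies with $a=\delta$, $z_m=F^m(x)$, $e_m=x$, $\ell_m=\ell$: here $R_m\le2\delta4^{-m}\to0$, so flatness provides $\varepsilon_m\to0$. We obtain $W$ in which $J$ is an interval in a conformal coordinate.

**Step 3: spread.** We carry this chart everywhere. By (J3), $f^q(J\cap W)=J$ for some $q$. Let $w=f^q(z)$ with $z\in J\cap W$. As $f'\neq0$ on $J$, $f^q$ is conformal near $z$, and $f^{-q}(J)=J$, so it carries the chart at $z$ to a chart at $w$. Every point of $J$ is an interior point, and Lemma 1 finishes. $\square$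

For example, if $f$ is expanding on $J$ and $J$ is an embedded $C^1$ closed curve, then every point is flat and the curve is real-analytic.

## 2. What is lost without expansion, and the theorems

Drop the two hypotheses and keep only that $J$ is connected and $\dim_H(J)\le1$. Four things break.

*Branches at a given point.* The sensible first attempt is to keep the flat point $x$ and pull back $D(f^n(x),a)$ along its orbit. For $f(z)=z^2-2$ and $x=0$, which is flat, this fails for every $n\ge 1$: if $f^n\circ g=\mathrm{id}$ and $g(z)=0$, then $(f^n)'(0)g'(z)=1$, but $(f^n)'(0)=0$. In general, critical points in or near $J$ obstruct the pull-back at unknown points and scales, and we have no bound on how many. The example also shows the way out. With $x=2\sin\theta$ we get $f(x)=-2\cos2\theta$ and $f^n(2\sin\theta)=2\cos(2^n\theta)$ for $n\ge2$. So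
$$g(z)=2\sin\big(2^{-n}\arccos(z/2)\big),\qquad |z|<1,$$
satisfies $f^n\circ g=\mathrm{id}$ and has derivative of size comparable to $2^{-n}$. It lives near $g(0)=2\sin(2^{-n}\pi/2)\approx\pi2^{-n}$. So at scale $2^{-n}$ there is a good branch *near* $0$, though none *at* $0$.

*A flat point.* It must now come from $\dim_H(J)\le1$. If $\mathcal H^1(J)<\infty$, geometric measure theory helps. But a compact connected set of dimension $1$ can have infinite length: the union of $[0,1]$ and the segments $[0,e^{i/k}]$, $k\ge1$, is one. So the dynamics has to give finite length.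

*Coincidence.* Even with branches near every point and flat points almost everywhere, the branches sit *beside* the flat point. They must be made to hit points that are flat at the right scale.

*Folding.* In Step 3 above, $f^q$ may have critical points on $J$.

To measure "too much dimension" dynamically, we use expanding subsets.

**Definition (hyperbolic dimension).** $\dim_{hyp}(J)$ is the supremum of $\dim_H\Lambda$ over compact $\Lambda\subset J$ with $f(\Lambda)\subset\Lambda$ on which $f$ is uniformly expanding. Clearly $\dim_{hyp}(J)\le\dim_H(J)$.

For $z^2$ take $\Lambda=J$, so $\dim_{hyp}(J)=1$. For $f(z)=z^2-6$: the point $3$ is fixed with derivative $6$, hence lies in $J$, and both preimages of any point of $[-3,3]$ lie in $I=[-3,-\sqrt3]\cup[\sqrt3,3]$. By (J2), $J\subset I$. On $I$ we have $|f'|\ge2\sqrt3$, so $\Lambda=J$ is allowed. Further, $J$ is covered by $2^n$ intervals of length at most $6(2\sqrt3)^{-n}$, so $\dim_{hyp}(J)=\dim_H(J)\le\log2/\log(2\sqrt3)<1$ and $J$ is totally disconnected.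

**Theorem 4.** If $J$ is the connected Julia set of a rational map of degree at least $2$, then $\dim_H(J)>1$ or $J$ is an analytic arc.

**Theorem 5.** Let $J\ne\widehat{\mathbb C}$, with no connectedness assumed.

(i) If $\dim_{hyp}(J)\le1$, then $J$ can be covered by $O(1/\rho)$ discs of radius $\rho$ for all small $\rho$; in particular $\mathcal H^1(J)<\infty$.

(ii) If $J$ is not totally disconnected, then exactly one of the following holds: $\dim_{hyp}(J)>1$; $J$ is a generalized circle; $J$ is a segment of a generalized circle.

**Corollary 6.** For a connected Julia set these are equivalent: $\dim_H(J)\le1$; $\mathcal H^1(J)<\infty$; $J$ is an analytic arc; $J$ is a generalized circle or a segment of one.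

(In (i), and in Corollary 6, lengths and discs are Euclidean in the normalization $\infty\notin J$, or spherical in general.) The alternatives in (ii) exclude each other since circles and segments have dimension $1$; the last two occur for $z^2$ and $z^2-2$; and $z^2-6$ shows that "not totally disconnected" cannot be dropped.

Two results may be used. Hamilton: if the Julia set of a rational map is a Jordan curve, then it is a generalized circle or has Hausdorff dimension $>1$. And for polynomials with connected Julia set it is known that $J$ is a generalized circle, a segment of one, or has dimension $>1$. Only Hamilton's theorem is needed, and only in Section 8.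

## 3. Univalent branches near every point at every scale

Here $F^\#=|F'|/(1+|F|^2)$ is the spherical derivative with the Euclidean metric in the source; for the identity it is $1/(1+|z|^2)$. Marty's theorem says that a family of meromorphic functions is normal if and only if the $F^\#$ are locally uniformly bounded.

**An a priori bound.** Iterates cannot expand much far from $J$: there is $C_0\ge1$ with
$$(f^n)^\#(x)\,\operatorname{dist}(x,J)\le C_0\qquad(x\in\mathbb C\setminus J,\ n\ge0).\tag{3}$$
Indeed, with $\delta=\operatorname{dist}(x,J)$, the map $w\mapsto f^n(x+\delta w)$ on the unit disc omits $J$, in particular three fixed points of $J$. Such maps form a normal family by Montel, so by Marty their spherical derivatives at $0$ are bounded.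

Let $L\ge1$ bound the derivative of $f$ from the spherical to the spherical metric, so $(f^{n+1})^\#\le L(f^n)^\#$. Put $C_1=2(C_0+3)$. Let $\mathcal G$ be the family of meromorphic $G$ on $D(0,C_0+3)$ with $G^\#\le2$ and $G^\#(0)=1$. By Marty it is normal, and both conditions pass to limits, so $\mathcal G$ is compact for locally uniform spherical convergence. Its members are nonconstant since $G^\#(0)=1$.

These $G$ will be rescaled iterates. The first lemma says that any of them that meets $J$ has an inverse branch of *uniform* size centered at a point of $J$.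

**Lemma 7.** There is $c_2\in(0,1]$ such that whenever $G\in\mathcal G$, $|w_J|\le C_0$ and $G(w_J)\in J$, there are $u\in J$ and an injective holomorphic $g:D(u,c_2)\to D(w_J,1)$ with $G\circ g=\mathrm{id}$.

*Proof.* **Step 1: pass to a limit.** We argue by compactness. Otherwise for each $k\ge1$ some $(G_k,w_k)$ violates the statement with $c_2=1/k$. Pass to a subsequence with $G_k\to G\in\mathcal G$, $w_k\to w_\infty$. Then $|w_\infty|\le C_0$ and $G(w_\infty)\in J$.

**Step 2: a noncritical point over $J$.** The branch has to avoid critical points. The open set $G(D(w_\infty,\frac12))$ meets the perfect set $J$, so it contains infinitely many points of $J$, while $G$ has only finitely many critical points in $\overline{D(w_\infty,\frac12)}$. So there is $w^*\in D(w_\infty,\frac12)$ with $u=G(w^*)\in J$ and $G'(w^*)\ne0$; note $u\ne\infty$.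

**Step 3: the branch survives perturbation.** Choose $\varepsilon>0$ with $\overline{D(w^*,\varepsilon)}\subset D(w_\infty,\frac12)$ and $G$ finite and injective on $\overline{D(w^*,\varepsilon)}$. There $G$ is bounded, so $G_k\to G$ uniformly in the Euclidean metric. Choose $\varepsilon'>0$ with $|G-u|\ge2\varepsilon'$ on the circle $|w-w^*|=\varepsilon$; for large $k$, $|G_k-G|<\varepsilon'$ there. For $|v-u|<\varepsilon'$,
$$|(G_k-v)-(G-u)|<2\varepsilon'\le|G-u|\quad\text{on the circle}.$$
By Rouché, $G_k=v$ has exactly one solution $g(v)$ in $D(w^*,\varepsilon)$, and it is simple. So $g:D(u,\varepsilon')\to D(w^*,\varepsilon)$ is holomorphic with $G_k\circ g=\mathrm{id}$, hence injective. For large $k$ we have $1/k<\varepsilon'$ and $D(w^*,\varepsilon)\subset D(w_k,1)$, so $u$ and $g|_{D(u,1/k)}$ contradict the choice of $(G_k,w_k)$. $\square$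

Now the heart of the matter. Given $y\in J$ and a radius $S$, maximize the expansion of $f^n$ *weighted by the distance to the boundary circle*, and stop at the first time the weighted maximum is large. "Large" makes the rescaled map a member of $\mathcal G$. "First" keeps it bounded, which will bound $|g'|$ below.

**Lemma 8 (Key Lemma).** There is $c_3>0$ such that for all $y\in J$ and $S\in(0,1]$ there are $r\in(0,S]$, $n\ge1$, $u\in J$ and an injective holomorphic
$$g:D(u,c_2)\to\{x:\ S-2r<|x-y|<S\},\qquad f^n\circ g=\mathrm{id},\qquad|g'|\ge c_3r.$$

*Proof.* **Step 1: the stopping time.** We find $n$ with a weighted maximum just above $C_1$. Let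
$$\beta_n=\max_{|x-y|\le S}(S-|x-y|)\,(f^n)^\#(x).$$
If $\beta_n\le C_1$ for all $n$, then $(f^n)^\#\le2C_1/S$ on $D(y,S/2)$, and by Marty $(f^n)$ is normal near $y$, contradicting $y\in J$. Since $\beta_0\le S\le C_1$, there is a smallest $n\ge1$ with $B:=\beta_n>C_1$, and $B\le L\beta_{n-1}\le LC_1$.

**Step 2: rescale at the maximum.** We produce a member of $\mathcal G$. Let the maximum be attained at $x'$ and put $r=S-|x'-y|$. Then $0<r\le S$ and $(f^n)^\#(x')=B/r$. For $|x-x'|<r/2$ we have $S-|x-y|\ge r/2$, so $(f^n)^\#(x)\le2B/r$. Hence $G(w)=f^n(x'+\frac rBw)$, defined for $|w|<B/2$, has $G^\#\le2$ and $G^\#(0)=1$; since $B/2>C_0+3$, its restriction is in $\mathcal G$.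

**Step 3: $J$ is nearby.** Lemma 7 requires a point of $J$. By (3) (trivially if $x'\in J$), $\operatorname{dist}(x',J)\le C_0r/B$. So there is $w_J$ with $|w_J|\le C_0$ and $x'+\frac rBw_J\in J$, whence $G(w_J)\in J$.

**Step 4: the branch.** Let $u$ and $g_0$ be given by Lemma 7 and set $g=x'+\frac rBg_0$. Then $f^n\circ g=\mathrm{id}$ and $g$ is injective. Its image lies in $D(x',(C_0+1)r/B)\subset D(x',r/2)$; as $|x'-y|=S-r$, points $x$ of the image satisfy $S-2r<S-\frac32r<|x-y|<S-\frac12r<S$. Finally, $|G'|\le2(1+|G|^2)$ and $G(g_0(z))=z$ give
$$|g_0'(z)|\ge\frac1{2(1+|z|^2)}\ge\frac1{2(1+(R+1)^2)},\qquad\text{so}\qquad|g'|\ge c_3r,\quad c_3=\frac1{2LC_1(1+(R+1)^2)}.\qquad\square$$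

The size $r$ may be much smaller than $S$. The annulus in the statement is what repairs this: every radius $S$ has its own branch, thin annuli are disjoint, and together they fill the radial direction.

**Corollary 9.** Let $y\in J$ and $0<\rho\le\frac12$. There are finitely many maps $g_k:D(u_k,c_2)\to D(y,2\rho)$, with parameters $r_k$, as in Lemma 8 for radii $S_k\in[\rho,2\rho]$, with pairwise disjoint images and $\sum_kr_k\ge\rho/12$.

*Proof.* For $S\in[\rho,2\rho]$ let $r_S$ be the parameter from Lemma 8. The intervals $(S-2r_S,S+2r_S)$ cover $[\rho,2\rho]$; take a finite subcover. Choosing greedily the longest interval disjoint from those already chosen gives a disjoint subfamily (Vitali): each omitted interval meets a chosen one at least as long, so the threefold enlargements cover $[\rho,2\rho]$. Their total length is $\sum12r_k\ge\rho$. On the image of $g_k$ we have $|x-y|\in(S_k-2r_k,S_k)$; these intervals are disjoint, and so are the images. $\square$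

## 4. Hyperbolic dimension at most one forces finite length

If $J$ has too many $\rho$-separated points, the branches of Corollary 9 at these points form an iterated function system whose contraction ratios sum to more than $1$, and its limit set is an expanding set of dimension $>1$. The domains $D(u_k,c_2)$ vary, so we first arrange a common domain.

**Common domain.** Choose $u_1,\dots,u_M\in J$ with $J\subset\bigcup_lD(u_l,c_2/4)$. Choose $a_0\in J$ outside the countable set of forward images $f^j(\text{critical points})$, $j\ge1$. By (J2) pick for each $l$ some $k_l\ge1$ and $b_l\in f^{-k_l}(a_0)\cap D(u_l,c_2/4)$. Then $(f^{k_l})'(b_l)\ne0$, since otherwise some $f^i(b_l)$, $0\le i<k_l$, would be critical and $a_0$ would be a forward image of it. So there are $\eta\in(0,1]$, $c_4>0$ and univalent maps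
$$h_l:V_0:=D(a_0,\eta)\to D(u_l,c_2/2),\qquad f^{k_l}\circ h_l=\mathrm{id},\qquad|h_l'|\ge c_4.$$
If $u\in J$ and $|u-u_l|<c_2/4$, then $h_l(V_0)\subset D(u,c_2)$. Put $c_5=c_3c_4$.

**Proposition 10.** Let $0<\rho\le\eta/8$, and let $Y\subset J\cap D(a_0,\eta/4)$ be finite with $|y-y'|\ge4\rho$ for distinct $y,y'\in Y$. If $\#Y\cdot\rho>12/c_5$, then $\dim_{hyp}(J)>1$.

*Proof.* **Step 1: the system.** We build maps $G_i:V_0\to V_0$ with $\sum\inf|G_i'|>1$. The discs $D(y,2\rho)$, $y\in Y$, are disjoint and lie in $D(a_0,\eta/2)$. Apply Corollary 9 at each $y\in Y$, and compose each $g_k$ with some $h_l$ for which $|u_k-u_l|<c_2/4$. This gives finitely many univalent $G_i:V_0\to D(a_0,\eta/2)$ with disjoint images and $f^{N_i}\circ G_i=\mathrm{id}$, $N_i\ge1$. For $\lambda_i=\inf_{V_0}|G_i'|>0$,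
$$\sum_i\lambda_i\ge c_3c_4\sum_{y\in Y}\frac{\rho}{12}=\frac{c_5\,\#Y\,\rho}{12}>1.$$
Comparing areas, $\pi\lambda_i^2\eta^2\le\pi\eta^2/4$, so $\lambda_i\le\frac12$. In particular there are at least two maps, and there is $s>1$ with $\sum\lambda_i^s=1$.

**Step 2: contraction.** We need uniform contraction under composition. Let $K=\overline{D(a_0,\eta/2)}$. The sets $G_i(K)\subset\operatorname{int}K$ are disjoint and compact; let $d_0>0$ be their minimal mutual distance. For a word $\omega=\omega_1\dots\omega_n$ put $G_\omega=G_{\omega_1}\circ\dots\circ G_{\omega_n}$ and $\lambda_\omega=\prod\lambda_{\omega_i}\le\inf_{V_0}|G_\omega'|$ (for the empty word: $\mathrm{id}$ and $1$). By Schwarz–Pick, $G_i$ does not expand from the hyperbolic metric of $V_0$ to that of $D(a_0,\eta/2)$, so it contracts the hyperbolic metric of $V_0$ by a factor at most the supremum of the quotient of the two densities,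
$$\sup_{|z|<\eta/2}\frac{2(\eta^2/4-|z|^2)}{\eta^2-|z|^2}=\frac12$$
(the quotient decreases in $|z|$). On $K$ the hyperbolic metric of $V_0$ is comparable to the Euclidean one, so there is $C\ge1$ with
$$|G_\omega'|\le C2^{-|\omega|}\ \text{ on }K,\qquad\operatorname{diam}G_\omega(K)\le C2^{-|\omega|}.\tag{4}$$

**Step 3: the limit set lies in $J$.** Let $X=\bigcap_n\bigcup_{|\omega|=n}G_\omega(K)$. The sets of level $n$ are disjoint and nested, so each point of $X$ has a unique coding by an infinite word, each infinite word codes a point, and $X=\bigcup_iG_i(X)$. For nonempty $\omega$, $G_\omega$ maps $K$ into itself and contracts the hyperbolic metric of $V_0$ by $2^{-|\omega|}$, so it has a fixed point $p\in G_\omega(K)$ with $|G_\omega'(p)|\le2^{-|\omega|}<1$. Since an iterate of $f$ inverts $G_\omega$, $p$ is a repelling periodic point of $f$ and $p\in J$. By (4) every point of $X$ is a limit of such points, so $X\subset J$.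

**Step 4: separation.** To bound the dimension below we must know that pieces of $X$ stay apart. If $G$ is univalent on $V_0$ and $a,b\in K$, then
$$|G(a)-G(b)|\ge\tfrac1{16}|G'(a)||a-b|.$$
For $|a-b|<\eta/4$ use (1) on $D(a,\eta/2)\subset V_0$, where $t<\frac12$ gives the factor $\frac49$. Otherwise, by injectivity and (K), $G(b)\notin G(D(a,\eta/4))\supset D(G(a),\eta|G'(a)|/16)$, and $|a-b|\le\eta$. Applied to $G_\omega$, this shows that the sets $G_{\omega i}(K)$, $i=1,2,\dots$, are at mutual distance at least $\frac{d_0}{16}\lambda_\omega$.

**Step 5: dimension.** Let $\nu$ be the Bernoulli measure on $X$ with weights $\lambda_i^s$. Let $x\in X$ have coding $\omega$, let $0<t<d_0/16$, write $\omega|n$ for the first $n$ letters, and let $n\ge0$ be maximal with $t<\frac{d_0}{16}\lambda_{\omega|n}$ (it exists because $\lambda_{\omega|n}\le2^{-n}$). If the coding of $z\in X$ first differs from $\omega$ at position $m+1\le n+1$, Step 4 gives $|z-x|\ge\frac{d_0}{16}\lambda_{\omega|m}\ge\frac{d_0}{16}\lambda_{\omega|n}>t$. So $D(x,t)\cap X\subset G_{\omega|(n+1)}(K)$ and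
$$\nu(D(x,t))\le\lambda_{\omega|(n+1)}^s\le(16t/d_0)^s.$$
By the mass distribution principle, $\dim_HX\ge s>1$.

**Step 6: an invariant expanding set.** $X$ itself is not invariant under $f$, only under the inducing iterates, so we add the intermediate images. Let
$$\Lambda=\bigcup_i\bigcup_{0\le k<N_i}f^k(G_i(X))\subset J.$$
It is compact, contains $X$, and $f(\Lambda)\subset\Lambda$ because $f^{N_i}(G_i(X))=X$. As $f^{N_i}\circ G_i=\mathrm{id}$, no $f^k(G_i(x))$ with $x\in X$, $0\le k<N_i$, is critical; so $|f'|\ge\delta$ on $\Lambda$ for some $\delta\in(0,1]$. Let $N=\max N_i$, $z=f^k(G_i(x))\in\Lambda$ with $x$ coded by $j_1j_2\dots$, and $m\ge N$. Write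
$$m=(N_i-k)+N_{j_1}+\dots+N_{j_p}+m',\qquad p\ge0,\quad0\le m'<N_{j_{p+1}}.$$
The first $N_i-k$ and the last $m'$ iterates contribute a factor at least $\delta^{2N}$. The middle ones map $x=G_{j_1\dots j_p}(x')$, $x'\in X$, to $x'$ with derivative of modulus $1/|G_{j_1\dots j_p}'(x')|\ge2^p/C$ by (4). Since $m\le N+pN+N$, $p\ge m/N-2$, and
$$|(f^m)'(z)|\ge\delta^{2N}C^{-1}2^{m/N-2}\qquad(m\ge N).$$
For $m<N$ we have $|(f^m)'|\ge\delta^{N}$. So $f$ is uniformly expanding on $\Lambda$, and $\dim_{hyp}(J)\ge\dim_H\Lambda\ge\dim_HX>1$. $\square$

**Proof of Theorem 5(i).** Let $\dim_{hyp}(J)\le1$ and $\rho\le\eta/8$. By Proposition 10 every finite $4\rho$-separated subset of $J\cap D(a_0,\eta/4)$ has at most $12/(c_5\rho)$ points. A maximal one exists, and the closed discs of radius $4\rho$ about its points cover $J\cap D(a_0,\eta/4)$. By (J3), $J=f^q(J\cap D(a_0,\eta/4))$ for some $q$, and $f^q|_J$ is Lipschitz by (J4), so each piece has image of diameter $O(\rho)$. Hence $J$ is covered by $O(1/\rho)$ discs of radius $\rho$ for all small $\rho$, and $\mathcal H^1(J)<\infty$. $\square$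

## 5. Lower bounds for length, and tangent lines almost everywhere

**Standing assumption for Sections 5–7:** $\dim_{hyp}(J)\le1$ and $J$ has a component $\kappa$ with more than one point.

A connected set has $\mathcal H^1$ at least its diameter, so $0<\mathcal H^1(\kappa)\le\mathcal H^1(J)<\infty$ by Theorem 5(i). Put $\mu=\mathcal H^1|_J$. Three facts about length are used.

* **(D)** If $A$ is Borel and $\mathcal H^1(A)<\infty$, then $\mathcal H^1(A\cap D(x,r))/r\to0$ as $r\to0$ for $\mathcal H^1$-a.e. $x\notin A$ (Mattila, *Geometry of Sets and Measures*, Thm 6.2(2)).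
* **(C)** A continuum of finite $\mathcal H^1$ measure is arcwise connected, and the $\mathcal H^1$ measure of an arc is its length (Falconer, *The Geometry of Fractal Sets*, §3.2).
* **(L)** If $F$ is holomorphic on an open set $U$ with $|F'|\le M$, then $\mathcal H^1(F(A))\le M\mathcal H^1(A)$ for Borel $A\subset U$. To see this, split $A$ into countably many disjoint Borel pieces, each inside a disc in $U$; a disc is convex, so $F$ is $M$-Lipschitz on it.

**Lemma 11.** There are $c_6,c_7>0$ such that for every $g$, $u$, $r$ as in Lemma 8,
$$\mu\big(g(D(u,c_2/2))\big)\ge c_3c_7\,r,\tag{5}$$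
and
$$\mu(D(y,S))\ge c_6S\qquad(y\in J,\ 0<S\le1).\tag{6}$$

*Proof.* **Step 1: mass at a fixed scale.** Put $c_7=\inf_{u\in J}\mu(D(u,c_2/2))$. Every $u\in J$ lies in some $D(u_l,c_2/4)$, and then $D(u_l,c_2/4)\subset D(u,c_2/2)$; so $c_7\ge\min_l\mu(D(u_l,c_2/4))$. This is positive, because some $f^q$, Lipschitz on $J$, maps $J\cap D(u_l,c_2/4)$ onto $J$, and $\mathcal H^1(J)>0$.

**Step 2: transport by a branch.** This gives (5). As $f^n\circ g=\mathrm{id}$ and $f^{-n}(J)=J$, we have $g(J\cap D(u,c_2/2))=J\cap g(D(u,c_2/2))$, and $|(f^n)'|\le1/(c_3r)$ on the image of $g$. Now (L) for $f^n$ gives $c_7\le\mu(D(u,c_2/2))\le\frac1{c_3r}\mu(g(D(u,c_2/2)))$.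

**Step 3: sum over branches.** This gives (6). Apply Corollary 9 with $\rho=S/2$. The images are disjoint subsets of $D(y,S)$, so $\mu(D(y,S))\ge c_3c_7\sum r_k\ge c_3c_7S/24$. Take $c_6=c_3c_7/24$. $\square$

By (C), $\kappa$ contains a rectifiable arc $\Gamma$; let $\gamma:[0,\ell]\to\Gamma$ be its injective arclength parametrization.

**Lemma 12.** $\mathcal H^1$-almost every point of $\Gamma$ is a flat point of $J$.

*Proof.* **Step 1: $\Gamma$ is flat.** We use differentiability. For a.e. $t_0\in(0,\ell)$, $\gamma'(t_0)$ exists with modulus $1$; as $\gamma$ is $1$-Lipschitz, this covers a.e. $x=\gamma(t_0)\in\Gamma$. Let $\ell_x=x+\gamma'(t_0)\mathbb R$. By injectivity and compactness, points of $\Gamma$ near $x$ have parameters $t$ near $t_0$, and then $|\gamma(t)-x|=|t-t_0|(1+o(1))$. So points of $\Gamma\cap D(x,r)$ have $|t-t_0|\le2r$ for small $r$ and lie within $o(r)$ of $\ell_x$. Conversely $x+s\gamma'(t_0)$, $|s|<r$, lies within $o(r)$ of $\gamma(t_0+s)\in\Gamma\subset J$.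

**Step 2: the rest of $J$ does not interfere.** By (D) applied to $J\setminus\Gamma$, for a.e. such $x$ also $\mu(D(x,2r)\setminus\Gamma)=o(r)$. Let $0<\varepsilon\le1$. If some $z\in J\cap D(x,r)$ had $\operatorname{dist}(z,\Gamma)\ge\varepsilon r$, then $D(z,\varepsilon r)\subset D(x,2r)\setminus\Gamma$, and (6) would give $\mu(D(x,2r)\setminus\Gamma)\ge c_6\varepsilon r$, impossible for small $r$. So points of $J\cap D(x,r)$ are within $o(r)$ of $\Gamma\cap D(x,2r)$, hence, by Step 1, within $o(r)$ of $\ell_x$. $\square$

## 6. Branches that hit uniformly flat points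

We have flat points, but the branches of Corollary 9 at a flat point $x$ land beside $x$. The way around this is to make flatness uniform on a set $E$ of positive length, and to take $x$ to be a point near which almost all of $J$ is in $E$. The branches near $x$ carry a definite proportion of the length, so one of them must hit $E$. Different points of $E$ have different lines, which Lemma 2 allows.

For $m,j\ge1$ let $E_{m,j}$ be the set of $x\in\Gamma$ such that for every $r\in(0,1/j)$ there is a line $\ell\ni x$ with
$$\operatorname{dist}(z,\ell)\le\frac rm\ \ (z\in J\cap D(x,r)),\qquad\operatorname{dist}(z,J)\le\frac rm\ \ (z\in\ell\cap D(x,r)).\tag{7}$$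

*$E_{m,j}$ is closed.* This makes it Borel, as (D) requires. Let $x_k\to x$ with $x_k\in E_{m,j}$; then $x\in\Gamma$. Fix $r$ and pass to a subsequence along which the lines $\ell_k=x_k+e^{i\theta_k}\mathbb R$ converge to $\ell=x+e^{i\theta}\mathbb R$. A point $z\in J\cap D(x,r)$ lies in $D(x_k,r)$ for large $k$, so $\operatorname{dist}(z,\ell_k)\le r/m$ and in the limit $\operatorname{dist}(z,\ell)\le r/m$. A point $x+se^{i\theta}$, $|s|<r$, is the limit of $x_k+se^{i\theta_k}\in\ell_k\cap D(x_k,r)$, so its distance to $J$ is at most $r/m$.

*Positive length.* By Lemma 12, $\mathcal H^1(\Gamma\setminus\bigcup_jE_{m,j})=0$, and $E_{m,j}$ increases with $j$. So for each $m$ there is $j_m$ such that $E_m:=E_{m,j_m}$ has $\mathcal H^1(E_m)>0$.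

**Proposition 13.** There are $z_*\in J$, a neighborhood $W$ of $z_*$ and a conformal map $\varphi$ of $W$ onto a disc $D(0,\varepsilon)$ with $\varphi(J\cap W)=(-\varepsilon,\varepsilon)$.

*Proof.* **Step 1: a branch through $E_m$.** Fix $m$. By (D) applied to $J\setminus E_m$, choose $x\in E_m$ with $\mu(D(x,2\rho)\setminus E_m)=o(\rho)$. For small $\rho<1/(16j_m)$ apply Corollary 9 at $y=x$. By (5), the disjoint subsets $g_k(D(u_k,c_2/2))$ of $D(x,2\rho)$ have total $\mu$-measure at least $c_3c_7\rho/12$, which exceeds $\mu(D(x,2\rho)\setminus E_m)$ if $\rho$ is small enough. So one of them contains a point of $E_m$. Call that map $g_m$, with center $u_m$ and $f^{n_m}\circ g_m=\mathrm{id}$, and write the point as $e_m=g_m(z_m)\in E_m$ with $|z_m-u_m|<c_2/2$. Then $z_m=f^{n_m}(e_m)\in J$, and $g_m$ is univalent on $D(z_m,c_2/2)\subset D(u_m,c_2)$.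

**Step 2: the scale is admissible.** Flatness (7) holds only below $1/j_m$. Put $R_m=c_2|g_m'(z_m)|$. By (K), $D(e_m,R_m/8)\subset g_m(D(z_m,c_2/2))\subset D(x,2\rho)$, so $R_m\le16\rho<1/j_m$. Hence (7) holds at $e_m$ with $r=R_m$ and some line $\ell_m\ni e_m$.

**Step 3: blow up.** Lemma 2 with $a=c_2/2$ and $\varepsilon_m=1/m$ applies, since then $2a|g_m'(z_m)|=R_m$. $\square$

## 7. Critical points fold the curve once

We spread the chart of Proposition 13 over $J$ by an iterate $f^q$, as in the easy case. At critical points the rotational symmetry of $\zeta\mapsto\zeta^d$ leaves only one possibility: a curve folded at its midpoint, as $0\mapsto-2$ for $z^2-2$.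

**Lemma 14.** Let $F=f^q$ with $q\ge1$, let $z\in J$ be an interior point, and let $d$ be the local degree of $F$ at $z$. Then $d\in\{1,2\}$. If $d=1$, then $F(z)$ is an interior point; if $d=2$, then $F(z)$ is an endpoint. In particular, if $z$ is an interior point and $f(z)$ is an endpoint, then $f$ has local degree exactly $2$ at $z$.

*Proof.* Since $F^{-1}(J)=J$, $F(J\cap W')=J\cap F(W')$ for every open $W'$.

**Step 1: $d=1$.** $F$ is conformal near $z$, so it carries a small chart at $z$ to a chart at $F(z)$.

**Step 2: $d\ge3$ is impossible.** Let $d\ge2$ and choose coordinates $\zeta$ at $z$ and $\omega$ at $F(z)$, centered at $0$, in which $F$ is $\omega=\zeta^d$. In a small disc about $0$ in the coordinate $\zeta$, $J$ is a nonsingular real-analytic curve through $0$. The points $\zeta$ and $e^{2\pi i/d}\zeta$ have the same image, so one is in $J$ if and only if the other is. So the tangent line at $0$ is invariant under multiplication by $e^{2\pi i/d}$; this number is then real, and $d=2$.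

**Step 3: the folded curve is an analytic half-curve.** Let $d=2$. Rotate $\zeta$ (and $\omega$ by twice the angle) so that the tangent line is $\mathbb R$. In a small neighborhood $Q=\{|\operatorname{Re}\zeta|<t_0,|\operatorname{Im}\zeta|<t_1\}$, $J$ is the graph $\{t+ik(t):|t|<t_0\}$ with $k$ real-analytic, $k(0)=k'(0)=0$. As $J\cap Q=-(J\cap Q)$, $k$ is odd, so $k(t)=t\,\psi(t^2)$ with $\psi$ real-analytic and $\psi(0)=0$. Hence
$$(t+ik(t))^2=\sigma(t^2),\qquad\sigma(\tau)=\tau(1+i\psi(\tau))^2,\quad\sigma'(0)=1.$$
Shrinking $t_0$ and then $t_1$, we may assume that $\sigma$ extends to an injective holomorphic map on $D(0,t_0^2)$. Choose $\rho_1$ with $\{|\zeta|<\rho_1\}\subset Q$. Then $J\cap\{|\omega|<\rho_1^2\}$ consists of the squares of points of $J\cap\{|\zeta|<\rho_1\}$, so it is contained in $\sigma([0,t_0^2))$. Choose $\varepsilon''\le t_0^2$ with $\sigma(D(0,\varepsilon''))\subset\{|\omega|<\rho_1^2\}$. Then $J\cap\sigma(D(0,\varepsilon''))=\sigma([0,\varepsilon''))$: the inclusion $\subset$ holds because $\sigma$ is injective on $D(0,t_0^2)$, and $\supset$ because $\sigma(t^2)$ is the image under $F$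 of a point of $J$. So $F(z)$ is an endpoint.

**Step 4: the last statement.** Take $q=1$. As no point has both types, $d=1$ is excluded when $f(z)$ is an endpoint. $\square$

**Proposition 15.** Under the standing assumption $J$ is an analytic arc, and if it has form (a), its endpoints in the sense of Section 1 are the two ends of the arc.

*Proof.* By (J3), $f^q(J\cap W)=J$ for some $q$, with $W$ from Proposition 13. All points of $J\cap W$ are interior points. By Lemma 14 every $w\in J$ is an interior point or an endpoint. Lemma 1 applies. $\square$

**Proof of Theorem 4.** Let $J$ be connected with $\dim_H(J)\le1$. Then $J\ne\widehat{\mathbb C}$, $\dim_{hyp}(J)\le\dim_H(J)\le1$, and $J$, being connected and uncountable, is itself a component with more than one point. So the standing assumption holds, and $J$ is an analytic arc by Proposition 15. $\square$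

## 8. From analytic arcs to circles and segments

Now we prove Theorem 5(ii). The alternatives exclude each other, as noted in Section 2. Let $J\ne\widehat{\mathbb C}$ be not totally disconnected with $\dim_{hyp}(J)\le1$. Then the standing assumption holds and $J$ is an analytic arc, so $\dim_H(J)=1$.

*Closed curve.* If $J$ has form (b), it is a Jordan curve of dimension $1$, and Hamilton's theorem says that it is a generalized circle.

*Non-closed arc.* Hamilton's theorem is about Jordan curves, so we double the arc. For $z^2-2$ the doubling is visible in Section 1: $z=w+1/w$ covers $[-2,2]$ by the unit circle, and $z^2-2$ lifts to $w^2$. To prepare the general form, let $M(z)=(z+2)/(2-z)$, which sends $-2,2$ to $0,\infty$, and let $\zeta=i\frac{w+1}{w-1}$. Since $z+2=(w+1)^2/w$ and $2-z=-(w-1)^2/w$, we get $M(z)=\zeta^2$; and $w=e^{i\phi}$ gives $\zeta=\cot(\phi/2)$, so the circle becomes $\mathbb R\cup\{\infty\}$. So the doubling is a square root with branch points at the two ends.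

**Step 1: lift $f$ through the square.** Conjugate by a Möbius map so that the ends of $J$ are $0$ and $\infty$, and let $\pi(\zeta)=\zeta^2$. (Types of points and local degrees are unaffected, with charts now taken in $\widehat{\mathbb C}$.) We claim that every zero and every pole of $f\circ\pi$ has even order. Let $f(\zeta^2)\in\{0,\infty\}$. Then $\zeta^2\in f^{-1}(J)=J$. If $\zeta\ne0,\infty$, then $\zeta^2$ is an interior point mapped to an endpoint, so $f$ has local degree $2$ there by Lemma 14; as $\pi$ is locally injective at $\zeta$, the order is $2$. If $\zeta\in\{0,\infty\}$, the local degree of $\pi$ is $2$, so the order is even. Hence $f(\zeta^2)=\tilde f(\zeta)^2$ with $\tilde f$ rational, that is,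
$$\pi\circ\tilde f=f\circ\pi,\qquad\deg\tilde f=\deg f\ge2.$$

**Step 2: $J(\tilde f)=\pi^{-1}(J)$.** We compare Fatou sets $\mathcal F(\cdot)$, using equicontinuity in the spherical metric.

Let $\zeta\in\mathcal F(\tilde f)$. As $\pi$ is uniformly continuous, the maps $\pi\circ\tilde f^n=f^n\circ\pi$ are equicontinuous at $\zeta$. So for small neighborhoods $U$ of $\zeta$ the sets $f^n(\pi(U))$ have uniformly small diameter, and $\pi(U)$ is a neighborhood of $\pi(\zeta)$. Hence $(f^n)$ is equicontinuous at every point of the open set $\pi(\mathcal F(\tilde f))$, so $\pi(\mathcal F(\tilde f))\subset\mathcal F(f)$.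

Conversely, for every $\epsilon>0$ there is $\delta>0$ such that a connected set $A$ with $\operatorname{diam}\pi(A)<\delta$ has $\operatorname{diam}A<\epsilon$. Otherwise there are connected $A_k$ with $\operatorname{diam}A_k\ge\epsilon$ and $\operatorname{diam}\pi(A_k)\to0$; a Hausdorff limit of their closures is a continuum of diameter at least $\epsilon$ inside a fiber of $\pi$, which is finite, a contradiction. Let $\pi(\zeta)\in\mathcal F(f)$. For a small disc $\Delta\ni\zeta$, $\operatorname{diam}\pi(\tilde f^n(\Delta))=\operatorname{diam}f^n(\pi(\Delta))<\delta$ for all $n$, and $\tilde f^n(\Delta)$ is connected, so $\operatorname{diam}\tilde f^n(\Delta)<\epsilon$. Hence $(\tilde f^n)$ is equicontinuous on the open set $\pi^{-1}(\mathcal F(f))$, which is therefore contained in $\mathcal F(\tilde f)$.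

Together, $\mathcal F(\tilde f)=\pi^{-1}(\mathcal F(f))$, and the claim follows by taking complements.

**Step 3: $J(\tilde f)$ is a Jordan curve of dimension $1$.** This is what Hamilton's theorem needs. The open arc $J\setminus\{0,\infty\}$ has two disjoint lifts under the covering $\pi:\mathbb C\setminus\{0\}\to\mathbb C\setminus\{0\}$. Along each lift the point tends to $0$ at one end and to $\infty$ at the other, so its closure adds exactly $0$ and $\infty$. So $J(\tilde f)$ is a Jordan curve. Off $\{0,\infty\}$ it is locally bi-Lipschitz to $J$, so it has dimension $1$.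

**Step 4: conclusion.** By Hamilton's theorem $J(\tilde f)$ is a generalized circle. It passes through $0$ and $\infty$, so it is a line through $0$ together with $\infty$. Therefore $J=\pi(J(\tilde f))$ is a ray from $0$ to $\infty$, a segment of a generalized circle. Undoing the Möbius map preserves this, and Theorem 5(ii) is proved. $\square$

**Proof of Corollary 6.** Let $J$ be connected. If $\dim_H(J)\le1$, then $J\ne\widehat{\mathbb C}$, $\dim_{hyp}(J)\le1$, and $J$ is not totally disconnected, being connected and uncountable; by Theorem 5(ii) it is a generalized circle or a segment of one. These are analytic arcs, by the examples in the definition. Analytic arcs have finite length, so $\mathcal H^1(J)<\infty$, and this implies $\dim_H(J)\le1$. $\square$
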